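# Real closed fields without a normal integer part

## 1. Integer parts that generate the whole field

The ring $\mathbb Z$ sits inside $\mathbb R$ so that every real number has an integer part. One can ask for such a ring inside any ordered field.

**Definition (integer part).** Let $K$ be an ordered field. An *integer part* (IP) of $K$ is a subring $Z\subseteq K$ that is discretely ordered, meaning that no $z\in Z$ satisfies $0<z<1$, and such that for every $x\in K$ there is $z\in Z$ with $z\le x<z+1$.

**Definition (normal).** A domain is *normal* if it is integrally closed in its field of fractions. A *normal IP* is an IP that is a normal ring.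

Every real closed field has an IP. The question, posed in "Primes and Irreducibles in Truncation Integer Parts of Real Closed Fields", is whether every real closed field has a *normal* IP. We shall see that the answer is no.

We need some notation. For an ordered field $K$ let
$$O=\{a\in K: |a|\le n \text{ for some } n\in\mathbb N\}$$
be the ring of finite elements. It is a valuation ring: if $a\notin O$ then $|a|>1$, so $1/a\in O$. Its maximal ideal $\mathfrak m$ consists of the infinitesimals. Let $v$ be the corresponding valuation (the *natural valuation*), $k=O/\mathfrak m$ its residue field, which is an archimedean ordered field, and $G=v(K^\times)$ its value group, written additively. So $v(a)\ge 0$ means that $a$ is finite, $v(a)>0$ that $a$ is infinitesimal, $v(a)<0$ that $a$ is infinite. We have $G=0$ exactly when $K$ is archimedean. The group $G$ is ordered, hence torsion-free.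

For example, order $\mathbb Q(x)$ by $x>\mathbb Q$: a polynomial has the sign of its leading coefficient. Then $v(f/g)=\deg g-\deg f$, so $G=\mathbb Z$, and the residue of $f/g$ with $\deg f=\deg g$ is the quotient of the leading coefficients, so $k=\mathbb Q$.

Here is the case in which everything is easy.

**Proposition 1.** Let $Z$ be an IP of the ordered field $K$.

1. $Z\cap O=\mathbb Z$.
2. If $Z$ is normal, then every element of $\operatorname{Frac} Z$ that is algebraic over $\mathbb Q$ is rational.
3. If $K$ is real closed and $\operatorname{Frac}Z=K$, then $Z$ is not normal.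

*Proof.* (1) Let $z\in Z\cap O$. As $z$ is finite there is $n\in\mathbb Z$ with $n\le z<n+1$. Then $z-n\in Z\cap[0,1)=\{0\}$, so $z\in\mathbb Z$.

(2) Let $c\in\operatorname{Frac}Z$ be algebraic over $\mathbb Q$. Some multiple $mc$ with $m\ge1$ is integral over $\mathbb Z\subseteq Z$, so $mc\in Z$ by normality. Elements of $K$ that are algebraic over $\mathbb Q$ are finite: a root of $X^n+q_{1}X^{n-1}+\dots+q_n$ is bounded in absolute value by $1+\sum|q_i|$. So $mc\in Z\cap O=\mathbb Z$.

(3) $K$ contains $\sqrt2$, which is algebraic and not rational; apply (2). $\square$

If $K$ is archimedean, then $O=K$, so by (1) the only IP is $\mathbb Z$, and it is normal. So the question concerns non-archimedean fields.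

Part (2) also disposes of the integer parts that one usually constructs. Let $k((G))$ be the field of generalized power series $\sum_{g\in G}a_gt^g$ with coefficients $a_g\in k$ and well-ordered support, ordered by the sign of the coefficient of the smallest exponent. A non-archimedean real closed field $K$ is isomorphic to a subfield $F\subseteq k((G))$ that contains $k$ and all monomials $t^g$ and is truncation closed (with $\sum a_gt^g$ it contains $\sum_{g<g_0}a_gt^g$ for every $g_0\in G$). If $\mathrm{Neg}(F)$ is the set of elements of $F$ with support in $G^{<0}$, then $\mathrm{Neg}(F)\oplus\mathbb Z$ is an IP of $F$, called a *truncation IP*. For the Puiseux series field $\bigcup_n\mathbb R((t^{1/n}))$ it consists of the finite sums $\sum a_it^{-q_i}+m$ with $a_i\in\mathbb R$, $0<q_i\in\mathbb Q$, $m\in\mathbb Z$. Since $\sqrt2\,t^g$ and $t^g$ both lie in $\mathrm{Neg}(F)$ for $g<0$, the fraction field contains $\sqrt2$, and the IP is not normal. On the other hand, there is a real closed field with a normal IP, by a construction of Berarducci–Otero, and that field also has a non-normal IP. So one cannot answer the question by examining one IP of $K$; one has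 to treat all of them.

What changes in general? The fraction field $L=\operatorname{Frac}Z$ may be smaller than $K$, and part (2) only says that $L$ contains no irrational algebraic number. The next section shows how close $L$ is to $K$, and why this still does not give a contradiction.

## 2. The residue of $\sqrt2$ on a conic

It is convenient to replace $Z$ by a $\mathbb Q$-algebra.

**Lemma 2.** Let $Z$ be a normal IP of $K$ and $A=\{z/n: z\in Z,\ n\ge1\}$. Then $A$ is a normal $\mathbb Q$-algebra with $\operatorname{Frac}A=\operatorname{Frac}Z$, and
$$A\cap O=\mathbb Q,\qquad A+O=K. \tag{1}$$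

*Proof.* $A$ is the localization of $Z$ at the positive integers, and a localization of a normal domain is normal. If $z/n\in O$ then $z\in Z\cap O=\mathbb Z$ by Proposition 1. Finally, for $x\in K$ there is $z\in Z$ with $x-z\in[0,1)\subseteq O$. $\square$

The converse direction needs one extra datum.

**Lemma 3.** Let $K$ be an ordered field and $A\subseteq K$ a normal $\mathbb Q$-subalgebra satisfying (1), and let $\varepsilon:A\to\mathbb Q$ be a ring homomorphism. Then $Z=\varepsilon^{-1}(\mathbb Z)$ is a normal IP of $K$.

*Proof.* Note that $\varepsilon$ is the identity on $\mathbb Q$. If $z\in Z\cap O$, then $z\in A\cap O=\mathbb Q$, so $z=\varepsilon(z)\in\mathbb Z$. Hence $Z\cap O=\mathbb Z$, and in particular $Z$ has no element strictly between $0$ and $1$.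

Let $x\in K$. Write $x=a+o$ with $a\in A$, $o\in O$, and put $q=\varepsilon(a)$. Then $a-q\in\ker\varepsilon\subseteq Z$ and $x-(a-q)=q+o$ is finite. Choose $m\in\mathbb Z$ with $m\le q+o<m+1$ and put $z=a-q+m\in Z$. Then $z\le x<z+1$.

For normality: if $a\in A$ and $n\ge1$ is a denominator of $\varepsilon(a)$, then $na\in Z$; so $\operatorname{Frac}Z=\operatorname{Frac}A$. Let $f\in\operatorname{Frac}Z$ be integral over $Z$. It is integral over $A$, so $f\in A$. Apply $\varepsilon$ to an integral equation of $f$ over $Z$: the rational number $\varepsilon(f)$ is integral over $\mathbb Z$, so it is an integer, and $f\in Z$. $\square$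

*The field $\mathbb Q(x)$, $x>\mathbb Q$.* Take $A=\mathbb Q[x]$ and $\varepsilon(f)=f(0)$. A finite polynomial is constant, and division with remainder writes a rational function as a polynomial plus a finite element. So $Z=\mathbb Z+x\mathbb Q[x]$ is a normal IP. Being non-archimedean is therefore not an obstruction.

Now return to the fraction field.

**Lemma 4.** Let $Z$ be an IP of a non-archimedean ordered field $K$, and $L=\operatorname{Frac}Z$. Then $v(L^\times)=G$, and the residue field of $L$ is all of $k$.

*Proof.* Let $x\in K^\times$. The ring $Z$ is unbounded in $K$, because $z\le c<z+1$ shows that some element of $Z$ exceeds a given $c$. Since $K$ has infinite elements we can choose $w\in Z$, $w>0$, so large that $xw$ is infinite. Write $xw=a+o$ with $a\in Z$, $o\in O$. Then $v(o)\ge0>v(xw)$, so in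
$$x=\frac aw+\frac ow$$
the last term has $v(o/w)>v(x)$. So $a/w\in L$ has the same value as $x$, and if $v(x)=0$ it has the same residue as $x$. $\square$

If $K$ is real closed and $Z$ is normal, then $L$ does not contain $\sqrt2$, but it contains elements infinitely close to $\sqrt2$. The first thing to try is to derive a contradiction from this. It does not work: the next example has exactly these properties.

*The conic.* Order $\mathbb Q(\sqrt2)((X^{-1}))$ by the sign of the coefficient of the highest power of $X$, with $\sqrt2>0$; the finite elements are the series without positive powers of $X$. Put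
$$Y=\sqrt2\,X\,(1-X^{-2})^{1/2},\qquad Y^2=2(X^2-1),$$
and let $K=\mathbb Q(X,Y)$ and $A=\mathbb Q[X]+\mathbb Q[X]\,Y$. We check the hypotheses of Lemma 3.

The ring $A$ is normal, because it is the integral closure of $\mathbb Q[X]$ in $K$: if $a+bY$ with $a,b\in\mathbb Q(X)$ is integral over $\mathbb Q[X]$, then its trace $2a$ and its norm $a^2-2(X^2-1)b^2$ are polynomials, so $a$ and $2(X^2-1)b^2$ are polynomials, and since $X^2-1$ is squarefree, $b$ is a polynomial. Conversely, every element of $A$ is integral over $\mathbb Q[X]$.

Next, $A\cap O=\mathbb Q$. The leading coefficient of a nonzero $a\in\mathbb Q[X]$ is rational, and that of $bY$ with $0\ne b\in\mathbb Q[X]$ is a nonzero rational times $\sqrt2$. They cannot cancel. So $a+bY$ is finite only if $b=0$ and $a$ is constant.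

Next, $A+O=K$. Let $h\in K$ have leading term $(p+q\sqrt2)X^m$ with $p,q\in\mathbb Q$ and $m\ge1$. The element $pX^m+qX^{m-1}Y\in A$ has the same leading term. Subtract it; after at most $m$ such steps the difference is finite.

Finally $\varepsilon(X)=1$, $\varepsilon(Y)=0$ defines a ring homomorphism $A\to\mathbb Q$, because $0^2=2(1^2-1)$. So $Z=\{a+bY: a,b\in\mathbb Q[X],\ a(1)\in\mathbb Z\}$ is a normal IP of $K=\operatorname{Frac}Z$. By Proposition 1, $\sqrt2\notin K$. Yet $Y/X$ has residue $\sqrt2$, and $k=\mathbb Q(\sqrt2)$.

So an argument that looks at single algebraic numbers stops here. Geometrically, $A$ is the coordinate ring of an affine conic over $\mathbb Q$ from which one closed point "at infinity", of degree $2$ with residue field $\mathbb Q(\sqrt2)$, is missing. The idea is to view $L$ as a union of function fields of curves, and to use the fact that a normal IP forces each of these curves to have *one* missing point and genus $0$. For a real closed field the missing point has large degree and must also ramify without bound as the curve varies, and genus $0$ does not allow both.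

## 3. Curves with one missing point: function fields over $\mathbb Q$

Here is the statement to be proved.

**Theorem A.** Let $K$ be a non-archimedean ordered field with $\operatorname{trdeg}_{\mathbb Q}K=1$. If $K$ has a normal IP, then $[k:\mathbb Q]\le2$ or $G\cong\mathbb Z$.

We recall the facts used; they are in H. Stichtenoth, *Algebraic Function Fields and Codes*, Chs. 1 and 3, except Fact 1, which is a textbook theorem of commutative algebra.

**Fact 1.** The integral closure of a subring $R$ of a field is the intersection of all valuation rings of the field that contain $R$ (the field itself counts as one).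

Let $E$ be a finitely generated field of transcendence degree $1$ over $\mathbb Q$ in which every element algebraic over $\mathbb Q$ is rational; one says that $\mathbb Q$ is the *exact constant field* of $E$. Every valuation ring of $E$ containing $\mathbb Q$ and different from $E$ is discrete; it is written $O_P$, where $P$ is its maximal ideal, and $P$ is called a *place*. We write $v_P$ for the normalized valuation, and $\deg P=[O_P/P:\mathbb Q]<\infty$. An element $h$ has a *pole* at $P$ if $v_P(h)<0$. Elements without poles are in $\mathbb Q$. For example, the places of $\mathbb Q(T)$ are the place at infinity, of degree $1$, and one place for each monic irreducible $q\in\mathbb Q[T]$, of degree $\deg q$.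

**Fact 2.** Let $f\in E\setminus\mathbb Q$. An element $h\in E$ is integral over $\mathbb Q[f]$ if and only if every pole of $h$ is a pole of $f$. This is Fact 1 for $R=\mathbb Q[f]$, since $O_P\supseteq\mathbb Q[f]$ means that $P$ is not a pole of $f$.

**Fact 3 (Riemann–Roch).** For a divisor $D=\sum n_PP$ put $\mathcal L(D)=\{h\in E: h=0\text{ or }v_P(h)\ge-n_P\text{ for all }P\}$ and $\ell(D)=\dim_{\mathbb Q}\mathcal L(D)$. There is an integer $g_E\ge0$, the *genus*, with $\ell(D)\ge\deg D+1-g_E$ for all $D$, and equality holds if $\deg D\ge2g_E-1$. Also $\mathcal L(0)=\mathbb Q$.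

**Fact 4.** Let $F/E$ be a finite extension. Each place $Q$ of $F$ lies above exactly one place $P$ of $E$, given by $O_Q\cap E=O_P$, and each $P$ has finitely many places above it, at least one. If $e(Q|P)$ is the ramification index and $f(Q|P)$ the residue degree, then $\sum_{Q|P}e(Q|P)f(Q|P)=[F:E]$. An $h\in E$ has a pole at $P$ if and only if it has a pole at $Q$.

**Fact 5 (Hurwitz and Dedekind, characteristic $0$).** If $F/E$ is finite and both fields have exact constant field $\mathbb Q$, then
$$2g_F-2=[F:E]\,(2g_E-2)+\sum_{Q}\,(e(Q|P)-1)\deg Q ,$$
the sum over all places $Q$ of $F$, with $P$ the place of $E$ below $Q$. This is the Hurwitz formula, with the different given by Dedekind's theorem.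

*A trial with a point of degree 4.* Let $q=T^4-10T^2+1$, the minimal polynomial of $\sqrt2+\sqrt3$, and let $P$ be the corresponding place of $E=\mathbb Q(T)$, of degree $4$. Let $A_P$ be the ring of elements of $E$ with no pole outside $P$. Partial fractions give $E=A_P+O_P$: the part $t/q^m$ with $\deg t<\deg q^m$ has no pole outside $P$, and the rest is in $O_P$. So degree $4$ alone is harmless. Now make the value group larger by adjoining $w=\sqrt q$. In $F=E(w)$ there is one place $P_F$ above $P$, with $e=2$, $f=1$, $\deg P_F=4$. No other place ramifies, since $v_Q(q)$ is even for all $Q\neq P$: it is $0$ at the finite places and $-4$ at infinity. The exact constant field of $F$ is $\mathbb Q$: an irrational algebraic $c\in F$ would give $F=\mathbb Q(c)(T)$, so $q$, which has no multiple roots, would be a square in $\mathbb Q(c)(T)$. So $2g_F-2=2\cdot(-2)+4=0$, and $g_F=1$. By Riemann–Roch $\ell(P_F)=4$. Elements of $F$ with at most a simple pole at $P_F$ form, modulo $O_{P_F}$, a $\mathbb Q$-space of dimension $4$; those without other poles fill only $\dim(\mathcal L(P_F)/\mathbb Q)=3$ dimensions of it. So if $A'$ is the ring of elements of $F$ with no pole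 outside $P_F$, then $A'+O_{P_F}\ne F$. The proof shows that this is what happens for every choice of extension.

## 4. From a normal integer part to genus zero: proof of Theorem A

Let $K$ be non-archimedean with $\operatorname{trdeg}_{\mathbb Q}K=1$, let $Z$ be a normal IP of $K$, let $A$ be as in Lemma 2, and $L=\operatorname{Frac}Z=\operatorname{Frac}A$. So $A$ is normal and satisfies (1), and Lemma 4 applies to $L$.

**Step 1: exhaust $L$ by function fields with constant field $\mathbb Q$.** This step puts us in the setting of Section 3. Since $Z$ is unbounded in $K$, we may fix an infinite $y\in Z$. Elements of $K$ that are algebraic over $\mathbb Q$ are finite, so $y$ is transcendental over $\mathbb Q$, and $L/\mathbb Q(y)$ is algebraic. From now on, $E$ and $F$ denote subfields of $L$ that are finite extensions of $\mathbb Q(y)$. The compositum of two of them is another one, so $L$ is their directed union.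

If $c\in E$ is algebraic over $\mathbb Q$, then $c\in\mathbb Q$ by Proposition 1(2). So $\mathbb Q$ is the exact constant field of every $E$.

Since $\mathbb Q\subseteq O$ and $y\notin O$, the ring $O_E:=O\cap E$ is a valuation ring of $E$ that contains $\mathbb Q$ and is not $E$. It belongs to a place, which we call $P_E$. Its residue field is denoted $k_E\subseteq k$, and $d_E=[k_E:\mathbb Q]=\deg P_E<\infty$. If $E\subseteq F$, then $O_F\cap E=O_E$, so $P_F$ lies above $P_E$.

**Step 2: an element of $A\cap E$ has no pole except $P_E$.** This step finds the one missing point. Let $f\in A\cap E$, $f\notin\mathbb Q$. Since $A\cap O=\mathbb Q$ we have $f\notin O$, so $P_E$ is a pole of $f$. Suppose that $P'\ne P_E$ is another pole. By Fact 3,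
$$\ell(nP'-P_E)\ge n\deg P'-d_E+1-g_E>0$$
for large $n$; take $0\neq h\in\mathcal L(nP'-P_E)$. The only possible pole of $h$ is $P'$, which is a pole of $f$. By Fact 2, $h$ is integral over $\mathbb Q[f]\subseteq A$, and as $A$ is normal and $h\in L$, we get $h\in A$. But $v_{P_E}(h)\ge1$, so $h$ is infinitesimal. Then $h\in A\cap O=\mathbb Q$, and an infinitesimal rational is $0$. This contradicts $h\ne0$.

**Step 3: $P_F$ is the only place of $F$ above $P_E$.** This step gives total control of $P_E$ in extensions. Let $E\subseteq F$. The element $y\in A$ has a pole at $P_E$. Every place of $F$ above $P_E$ is then a pole of $y$ in $F$, and by Step 2 applied to $F$, the only pole of $y$ in $F$ is $P_F$.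

**Step 4: elements of $E$ with poles only at $P_E$ lie in $A$, and conversely.** This step identifies $A\cap E$. By Step 2 an element of $A\cap E$ has no pole outside $P_E$. Conversely, let $h\in E$ have no pole outside $P_E$. Since $P_E$ is a pole of $y$, Fact 2 says that $h$ is integral over $\mathbb Q[y]\subseteq A$, so $h\in A$. Hence for $n\ge0$
$$\mathcal L(nP_E)=\{f\in A\cap E: v_{P_E}(f)\ge-n\}. \tag{2}$$

**Step 5: $E=(A\cap E)+O_E$.** This step brings the decomposition $K=A+O$ down to $E$. It is not immediate, because for $s\in E$ the equation $s=a+o$ has $a\in A$ and $o\in O$, but $a$ need not be in $E$. We use the trace.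

Let $s\in E$ and $s=a+o$ with $a\in A$, $o\in O$. As $a\in L$ is algebraic over $\mathbb Q(y)$, the field $F=E(a)$ is one of our fields. Let $n=[F:E]$. Then $o=s-a\in O\cap F=O_F$.

By Step 2 in $F$, the element $a$ has no pole outside $P_F$, which is a pole of $y$. By Fact 2, $a$ is integral over $\mathbb Q[y]$. The conjugates of $a$ over $E$ satisfy the same integral equation over $\mathbb Q[y]\subseteq E$, so $\operatorname{Tr}_{F/E}(a)$ is an element of $E$ integral over $\mathbb Q[y]\subseteq A$. By normality $\operatorname{Tr}_{F/E}(a)\in A\cap E$.

By Fact 1 the integral closure of $O_E$ in $F$ is the intersection of the valuation rings of $F$ that contain $O_E$. Such a ring, if it is not $F$, meets $E$ in a valuation ring containing $O_E$ and different from $E$ (by Fact 4, as it belongs to a place of $F$). As $O_E$ is discrete, this is $O_E$ itself. So the place lies above $P_E$, and by Step 3 it is $P_F$. Thus $O_F$ is the integral closure of $O_E$ in $F$. In particular $o$ is integral over $O_E$, so $\operatorname{Tr}_{F/E}(o)\in E$ is integral over $O_E$, and lies in $O_E$ because valuation rings are integrally closed.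

Since $\operatorname{Tr}_{F/E}(s)=ns$,
$$s=\tfrac1n\operatorname{Tr}_{F/E}(a)+\tfrac1n\operatorname{Tr}_{F/E}(o)\in(A\cap E)+O_E .$$

**Step 6: $E$ has genus $0$.** This step turns the decomposition into a dimension count. Write $P=P_E$, $d=d_E$, and let $n\ge0$. Consider
$$\mathcal L(nP)\longrightarrow\{s\in E: v_P(s)\ge-n\}\,/\,O_E .$$
It is surjective: if $v_P(s)\ge-n$, write $s=a+o$ as in Step 5; then $v_P(a)\ge\min(-n,0)=-n$, so $a\in\mathcal L(nP)$ by (2), and $a$ has the same class as $s$. Its kernel is $\mathcal L(nP)\cap O_E=\mathcal L(0)=\mathbb Q$. The target is filtered by order of pole, with $n$ successive quotients, each isomorphic to $k_E$ as a $\mathbb Q$-space, so it has dimension $nd$. Hence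
$$\ell(nP)=nd+1\qquad(n\ge0).$$
For large $n$ Riemann–Roch gives $\ell(nP)=nd+1-g_E$. So $g_E=0$.

**Step 7: the ramification of $P_F|P_E$ is bounded if $d_E\ge3$.** This step applies genus $0$ to two fields at once. Let $E\subseteq F$, and let $e,f$ be the ramification index and residue degree of $P_F|P_E$. By Step 3 and Fact 4, $[F:E]=ef$. Also $\deg P_F=f\,d_E$. Both fields have genus $0$ and exact constant field $\mathbb Q$. In Fact 5 all terms of the sum are nonnegative, and we keep only the term of $P_F$:
$$-2\ \ge\ -2ef+(e-1)f\,d_E .$$
So $(e-1)f\,d_E\le2ef-2<2ef$, hence $(e-1)d_E<2e$, that is,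
$$(d_E-2)\,e<d_E. \tag{3}$$
If $d_E=3$, this says $e<3$. If $d_E\ge4$, it says $e<1+\frac2{d_E-2}\le2$, so $e=1$. In all cases with $d_E\ge3$ we have $e\le2$.

**Step 8: conclusion.** This step passes to the union. Suppose $[k:\mathbb Q]\ge3$, possibly infinite. By Lemma 4, $k$ is the residue field of $L$, so it is the directed union of the $k_E$. Three elements of $k$ that are linearly independent over $\mathbb Q$ lie in a common $k_E$. Fix such an $E$; then $d_E\ge3$. For every $F\supseteq E$ the index $(v(F^\times):v(E^\times))$ is the ramification index $e$ of $P_F|P_E$, so it is at most $2$ by Step 7. By Lemma 4, $G=v(L^\times)$ is the directed union of the groups $v(F^\times)$ with $F\supseteq E$. So $G/v(E^\times)$ is a directed union of groups of order at most $2$, and has order at most $2$. Hence $2G\subseteq v(E^\times)\cong\mathbb Z$. Multiplication by $2$ is injective on the torsion-free group $G$, so $G\cong2G$, a nonzero subgroup of an infinite cyclic group. Thus $G\cong\mathbb Z$, which proves Theorem A. $\blacksquare$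

## 5. The real closure of $\mathbb Q(x)$

**Corollary A.** A non-archimedean real closed field $K$ with $\operatorname{trdeg}_{\mathbb Q}K=1$ has no normal integer part. Up to isomorphism this field is the real closure $R_1$ of $\mathbb Q(x)$, ordered by $x>\mathbb Q$.

*Proof.* The elements of $K$ algebraic over $\mathbb Q$ form a subfield contained in $O$, and the residue map is injective on a subfield. This subfield contains $\sqrt2$ and $\sqrt3$, so $k$ contains a copy of $\mathbb Q(\sqrt2,\sqrt3)$ and $[k:\mathbb Q]\ge4$.

Every positive element of $K$ has an $n$-th root in $K$ for every $n\ge1$, so $G$ is divisible. It is not $0$ since $K$ is non-archimedean. The group $\mathbb Z$ is not divisible, so $G\not\cong\mathbb Z$. Theorem A excludes a normal IP.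

For the second sentence let $y\in K$ be positive infinite. Then $y$ is transcendental over $\mathbb Q$, and a polynomial in $y$ has the sign of its leading coefficient. So $\mathbb Q(y)\cong\mathbb Q(x)$ as ordered fields. As $K$ is real closed and algebraic over $\mathbb Q(y)$, it is the real closure of $\mathbb Q(y)$. Conversely $R_1$ is non-archimedean, real closed and of transcendence degree $1$. $\blacksquare$

So not every real closed field has a normal integer part. Note that here $d_E\ge4$ is available, so $e=1$ in Step 7: the value group cannot grow at all beyond $v(E^\times)\cong\mathbb Z$, while divisibility requires it to grow without bound.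

## 6. Convex subrings and residue fields

The obstruction in $R_1$ can be transported to larger fields.

Let $H$ be a convex subring of $K$ with $H\supseteq O$. It is a valuation ring, for the same reason as $O$. Let $\mathfrak m_H$ be its maximal ideal and $K_H=H/\mathfrak m_H$. The ideal $\mathfrak m_H$ is convex: if $0<a<b$ with $b\in\mathfrak m_H$ and $a\notin\mathfrak m_H$, then $0<1/b<1/a\in H$, so $1/b\in H$ by convexity, contradicting $b\in\mathfrak m_H$. So $K_H$ is an ordered field, with $\bar a>0$ if and only if $a>0$ and $a\notin\mathfrak m_H$.

**Lemma 5.** If $Z$ is a normal IP of $K$, then the image of $Z\cap H$ in $K_H$ is a normal IP of $K_H$.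

*Proof.* A nonzero $z\in Z\cap H$ satisfies $|z|\ge1$, so $1/z\in O\subseteq H$ and $z\notin\mathfrak m_H$. So $Z\cap H\to K_H$ is injective, and $Z\cap H$ is isomorphic to its image.

The image is discretely ordered: $0<\bar z<1$ would imply $0<z<1$.

It is an IP: let $x\in H$ and choose $z\in Z$ with $z\le x<z+1$. Then $|z|\le|x|+1$, so $z\in H$ by convexity, and $\bar z\le\bar x\le\bar z+1$. If $\bar x<\bar z+1$ we are done. If $\bar x=\bar z+1$, replace $z$ by $z+1$.

It is normal: by the isomorphism we may work with $Z\cap H$. Let $f\in\operatorname{Frac}(Z\cap H)\subseteq K$ be integral over $Z\cap H$. Then $f\in Z$, because $f\in\operatorname{Frac}Z$ is integral over $Z$ and $Z$ is normal. Also $f\in H$, because valuation rings are integrally closed. So $f\in Z\cap H$. $\square$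

**Theorem B.** If a real closed field $K$ has a convex subring $H\supsetneq O$ whose residue field $H/\mathfrak m_H$ has transcendence degree $1$ over $\mathbb Q$, then $K$ has no normal IP. Hence there are real closed fields without a normal IP of arbitrarily large cardinality, and of every transcendence degree $n\ge1$.

*Proof.* We check that $K_H$ satisfies the hypotheses of Corollary A.

**Step 1: $K_H$ is real closed.** A monic polynomial of odd degree over $K_H$ lifts to a monic polynomial of the same degree over $H$. It has a root in $K$; the root is integral over $H$, so it is in $H$, and its residue is a root of the given polynomial. In the same way, if $\bar u>0$ then $u>0$ has a square root in $K$, which lies in $H$, so $\bar u$ is a square. An ordered field in which positive elements are squares and polynomials of odd degree have roots is real closed.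

**Step 2: $K_H$ is non-archimedean.** As $H\supsetneq O$, there is $h\in H$ larger than all integers. For each $n\in\mathbb N$ the element $h-n$ is positive and infinite, so its inverse is in $O\subseteq H$. So $h-n$ is a unit of $H$, and $\bar h-n>0$.

**Step 3: the first claim.** By Steps 1 and 2 and the hypothesis on the transcendence degree, Corollary A says that $K_H$ has no normal IP. By Lemma 5, neither has $K$.

**Step 4: large cardinality.** Let $\Gamma$ be an ordered divisible abelian group and $K=R_1((\Gamma))$. As $R_1$ is real closed and $\Gamma$ is divisible, $K$ is real closed (a classical theorem on generalized power series). Let $H$ be the set of series with support in $\Gamma^{\ge0}$. It is a convex subring: if $0<a<b$ with $b\in H$, and the smallest exponent of $a$ were negative, then $b-a$ would have the sign of $-a$, which is negative. It contains $O$, since an element whose smallest exponent is negative is infinite, and it contains the infinite element $x\in R_1$, so $H\supsetneq O$. Its residue field is $R_1$. So $K$ has no normal IP. Finally $|K|\ge|\Gamma|$, and there is no bound on $|\Gamma|$: take the finitely supported functions from a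 well-ordered set to $\mathbb Q$, ordered lexicographically.

**Step 5: transcendence degree $n$.** Order $\mathbb Q(x_1,\dots,x_n)$ so that $x_1>\mathbb Q$ and $x_{i+1}>x_i^m$ for all $m$ and all $i<n$. (For instance, order polynomials in $x_{i+1}$ over $\mathbb Q(x_1,\dots,x_i)$ by the sign of the leading coefficient, one variable after the other.) Let $K$ be the real closure. If $n=1$, this is Corollary A; let $n\ge2$. Let
$$H=\{a\in K: |a|\le x_1^m\text{ for some }m\ge 1\},$$
the convex hull of $\mathbb Z[x_1]$. It is a convex subring, and $H\supsetneq O$ because $x_1\in H$. Let $v_H$ be its valuation.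

We have $v_H(x_2)<0$, because $x_2\notin H$. Suppose $i\geq 2$ and $v_H(x_i)<0$. For every $m\ge1$, from $0<x_i^{m+1}<x_{i+1}$ we get $x_i^{m+1}/x_{i+1}\in H$, so
$$v_H(x_{i+1})\le(m+1)\,v_H(x_i)<m\,v_H(x_i).$$
In particular $v_H(x_{i+1})<0$, and the induction continues. So $|v_H(x_{i+1})|>m\,|v_H(x_i)|$ for all $m\ge1$ and $2\le i<n$.

It follows that $v_H(x_2),\dots,v_H(x_n)$ are rationally independent. Indeed, suppose $\sum_{i=2}^jn_iv_H(x_i)=0$ with integers $n_i$ and $n_j\ne0$. If $j=2$ this contradicts $v_H(x_2)\ne0$. If $j>2$, then $|v_H(x_j)|\le\sum_{i<j}|n_i|\,|v_H(x_i)|\le\bigl(\sum_{i<j}|n_i|\bigr)|v_H(x_{j-1})|$, which contradicts the inequality just shown.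

Now we bound the transcendence degree of $K_H$ (this is Abhyankar's inequality). Let $u_1,\dots,u_r\in H$ have residues algebraically independent over $\mathbb Q$. Then $u_1,\dots,u_r,x_2,\dots,x_n$ are algebraically independent over $\mathbb Q$. To see this, write a nonzero polynomial expression as $\sum_\mu p_\mu(u)\,x^\mu$ with distinct monomials $x^\mu$ in $x_2,\dots,x_n$ and nonzero $p_\mu\in\mathbb Q[U_1,\dots,U_r]$. Each $p_\mu(u)$ has nonzero residue, so $v_H(p_\mu(u))=0$, and the terms have pairwise distinct values $v_H(x^\mu)$. So the sum is not $0$. Hence $r+(n-1)\le\operatorname{trdeg}_{\mathbb Q}K=n$, and $r\le1$. So $\operatorname{trdeg}_{\mathbb Q}K_H\le1$. It equals $1$, because the image of $x_1$ in $K_H$ is infinite by the argument of Step 2, hence transcendental. By Step 3, $K$ has no normal IP. $\blacksquare$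

## 7. Polynomial rings as integer parts over large residue fields

In the other direction, a large residue field allows one to build a normal IP freely, one generator at a time.

**Theorem C.** If $K$ is a non-archimedean real closed field such that $\operatorname{trdeg}_{\mathbb Q}k$ is infinite and $|K/O|=|k|$, then $K$ has a normal IP.

By Lemma 3 it suffices to construct a polynomial ring $A$ over $\mathbb Q$ with (1): polynomial rings are UFDs, hence normal, and one can take for $\varepsilon$ the homomorphism that sends all variables to $0$. The danger in adjoining a new element is that some polynomial in it becomes finite without being a rational constant. The following lemma avoids this.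

**Lemma 6.** Let $K$ be real closed, $B\subseteq K$ a $\mathbb Q$-subalgebra with $B\cap O=\mathbb Q$, and $K_B$ the relative algebraic closure of $\operatorname{Frac}B$ in $K$. Suppose some $\delta\in O$ has residue transcendental over the residue field of $K_B$ (the image of $K_B\cap O$ in $k$). Let $\alpha\in K\setminus(B+O)$. Then there is $z\in\alpha+O$, transcendental over $\operatorname{Frac}B$, with $B[z]\cap O=\mathbb Q$.

*Proof.* It suffices to find $z\in\alpha+O$ such that $p(z)\notin O$ for all $p\in B[X]$ of degree $n\ge1$. Then $p(z)\ne0$ for these $p$, so $z$ is transcendental, and a finite element of $B[z]$ lies in $B\cap O=\mathbb Q$. Let $c\in B\setminus\{0\}$ be the leading coefficient of $p$.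

**Case 1: $\alpha-\beta\notin O$ for all $\beta\in K_B$.** Put $z=\alpha$. As $K_B$ is relatively algebraically closed in a real closed field, it is real closed, and $K_B(i)$ is algebraically closed. So $p=c\prod_{j=1}^n(X-a_j-b_ji)$ with $a_j,b_j\in K_B$. In $K(i)$, with the multiplicative absolute value $|r+si|=\sqrt{r^2+s^2}$, we have $|z-a_j-b_ji|\ge|z-a_j|$, which is infinite by the assumption of this case. The coefficient $c$ is infinite or a nonzero rational, since $B\cap O=\mathbb Q$. As $n\ge1$, $p(z)$ is infinite.

**Case 2: $\alpha-\beta\in O$ for some $\beta\in K_B$.** Put $z=\beta+\delta$; then $z\in\alpha+O$. By Taylor's formula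
$$p(z)=\sum_{j=0}^nc_j\delta^j,\qquad c_j=\frac{p^{(j)}(\beta)}{j!}\in K_B,\qquad c_n=c\neq 0.$$
Choose $c_m$ of minimal value among the $c_j$; it is not $0$. The residue of $\sum_j(c_j/c_m)\delta^j$ is a polynomial in the residue of $\delta$ with coefficients in the residue field of $K_B$, and its coefficient for $j=m$ is $1$. Since the residue of $\delta$ is transcendental over this field, the residue of the sum is not $0$. So $v(p(z))=v(c_m)=\min_jv(c_j)$.

Suppose $p(z)\in O$. Then all $c_j\in O$. So $c=c_n\in B\cap O=\mathbb Q$. Let $c'\in B$ be the coefficient of $X^{n-1}$ in $p$. Then $c_{n-1}=nc\beta+c'$ is finite, and $nc$ is a nonzero rational, so $\beta=(c_{n-1}-c')/(nc)\in B+O$. Then $\alpha=\beta+(\alpha-\beta)\in B+O$, a contradiction. $\square$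

*Proof of Theorem C.* Let $\kappa=|K/O|=|k|$. Since $\operatorname{trdeg}_{\mathbb Q}k$ is infinite, it equals $|k|=\kappa$. Let $(\alpha_\xi)_{\xi<\kappa}$ enumerate representatives of $K/O$.

**Step 1: the construction.** We build an increasing chain of subrings $A_\xi$ with $A_\xi\cap O=\mathbb Q$, where $A_\xi$ is a polynomial ring over $\mathbb Q$ in at most $|\xi|$ variables. Put $A_0=\mathbb Q$, and take unions at limits. At stage $\xi$ put $A_{\xi+1}=A_\xi$ if $\alpha_\xi\in A_\xi+O$. Otherwise put $A_{\xi+1}=A_\xi[z_\xi]$, with $z_\xi\in\alpha_\xi+O$ given by Lemma 6 for $B=A_\xi$ and $\alpha=\alpha_\xi$; then $z_\xi$ is transcendental over $\operatorname{Frac}A_\xi$.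

**Step 2: the element $\delta$ required by Lemma 6 exists.** We have $\operatorname{trdeg}_{\mathbb Q}A_\xi\le|\xi|<\kappa$. The relative algebraic closure $K_B$ of $\operatorname{Frac}A_\xi$ has the same transcendence degree. Elements of $K_B\cap O$ with algebraically independent residues are algebraically independent, so the residue field of $K_B$ has transcendence degree less than $\kappa$ over $\mathbb Q$. As $\operatorname{trdeg}_{\mathbb Q}k=\kappa$, the field $k$ is not algebraic over it. Lift a transcendental element of $k$ to $\delta\in O$.

**Step 3: the union.** Let $A=\bigcup_{\xi<\kappa}A_\xi$. Then $A\cap O=\mathbb Q$. Each $\alpha_\xi$ lies in $A_{\xi+1}+O$, so $A+O=K$. And $A$ is a polynomial ring over $\mathbb Q$ in the chosen $z_\xi$, hence a UFD and normal. Lemma 3 with $\varepsilon(z_\xi)=0$ for all these $\xi$ gives a normal IP. $\blacksquare$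

*The cardinality condition.* For non-archimedean $K$ one always has $|K/O|\ge|k|$: let $y$ be infinite; if $c,c'\in O$ have distinct residues, then $c-c'$ is a unit of $O$, so $(c-c')y\notin O$, and $cy$, $c'y$ are distinct in $K/O$. So the condition is $|K/O|\le|k|$, and it holds whenever $|K|=|k|$. In particular it holds when $k=\mathbb R$ and $|K|=2^{\aleph_0}$. This covers $\mathbb R((G))$ with $G\ne0$ countable divisible (as a set it lies in $\mathbb R^G$), the Puiseux series over $\mathbb R$, and the real closure of $\mathbb R(x)$. All of these have a normal IP.

*Real closures of $F(x)$.* Let $F$ be an archimedean real closed field and $K$ the real closure of $F(x)$, $x>F$. The residue field of $F(x)$ is $F$, and $k$ is an ordered field algebraic over the real closed field $F$, so $k=F$; also $|K|=|F|$. If $\operatorname{trdeg}_{\mathbb Q}F=0$, then $K$ has no normal IP by Corollary A. If $\operatorname{trdeg}_{\mathbb Q}F$ is infinite, $K$ has one by Theorem C. The case $1\le\operatorname{trdeg}_{\mathbb Q}F<\infty$ is not settled by these results, and no full classification is given.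

*Extending the field.* Every non-archimedean real closed field $K$ with $|K|\le2^{\aleph_0}$ extends to a real closed field with the same value group that has a normal IP. Embed $K\cong F\subseteq k((G))\subseteq\mathbb R((G))$ as in Section 1, and let $K'$ be the relative algebraic closure of $F(\mathbb R)$ in the real closed field $\mathbb R((G))$. Then $K'$ is real closed of cardinality $2^{\aleph_0}$, its residue field is $\mathbb R$, and its value group is $G$ because it contains all $t^g$. So Theorem C applies to $K'$.

## 8. Fields realizing both alternatives of Theorem A

In the following examples $K$ is non-archimedean, $\operatorname{trdeg}_{\mathbb Q}K=1$, and Lemma 3 provides a normal IP. So neither alternative in Theorem A can be omitted. A directed union of normal domains is normal, because an integral equation and a representation of its root as a fraction involve only finitely many elements; we use this several times.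

In Examples 1 and 2, $G\ne0$ is any subgroup of $\mathbb Q$, and $\tau^g$ ($g\in G$) are the monomials of a group ring of $G$, with $\tau^g\tau^{h}=\tau^{g+h}$. An element of the group ring has the sign of the coefficient of its largest monomial, where $\tau^g$ is larger for larger $g$; this makes the fraction field an ordered field. A finitely generated nonzero subgroup of $G$ is cyclic, $\mathbb Zg_0$ with $g_0>0$, so every element of the fraction field is a rational function of a single $\tau^{g_0}$. In particular the transcendence degree is $1$. The value of a quotient is determined by its largest monomials, and the residue of a quotient of value $0$ is the quotient of the leading coefficients.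

**Example 1: $k=\mathbb Q$, any $G$.** Let $K=\mathbb Q(\tau^g:g\in G)$ and $A=\mathbb Q[\tau^g: g\in G,\ g\ge0]$. By the description above, $K$ has value group (isomorphic to) $G$ and residue field $\mathbb Q$. The ring $A$ is the directed union of the polynomial rings $\mathbb Q[\tau^{g_0}]$, $0<g_0\in G$, so it is normal. A finite element of $A$ has no monomial $\tau^g$ with $g>0$, so $A\cap O=\mathbb Q$. A rational function of $\tau^{g_0}$ is a polynomial in $\tau^{g_0}$ plus a finite element, so $A+O=K$. Let $\varepsilon(\tau^g)=0$ for $g>0$.

**Example 2: $k=\mathbb Q(\sqrt D)$ with $D>1$ squarefree, any $G$.** Let $N=\mathbb Q(\sqrt D)[\tau^g:g\in G]$ and $M=\operatorname{Frac}N$, ordered as above with $\sqrt D>0$. Let $\sigma$ be the field automorphism of $M$ with $\sigma(\sqrt D)=-\sqrt D$ and $\sigma(\tau^g)=\tau^{-g}$; it need not respect the order. Put $K=M^\sigma$ with the order induced from $M$, and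
$$A=N\cap K=\Bigl\{\sum c_g\tau^g\in N:\ c_{-g}=\sigma(c_g)\text{ for all }g\Bigr\}.$$
As $[M:K]=2$, we have $\operatorname{trdeg}_{\mathbb Q}K=1$.

The ring $N$ is a directed union of Laurent polynomial rings over $\mathbb Q(\sqrt D)$, so it is normal. If $f\in K$ is integral over $A$, then it is integral over $N$, so $f\in N\cap K=A$. So $A$ is integrally closed in $K$, and hence normal.

If $\sum c_g\tau^g\in A$ is finite, then $c_g=0$ for $g>0$, hence also for $g<0$, and $c_0=\sigma(c_0)\in\mathbb Q$. So $A\cap O=\mathbb Q$.

Let $h\in K$, and let $O_M$ be the ring of finite elements of $M$. As in Example 1, there is a finite sum with $h\in\sum_{g>0}c_g\tau^g+O_M$. The element $b=\sum_{g>0}\bigl(c_g\tau^g+\sigma(c_g)\tau^{-g}\bigr)$ lies in $A$. As $\tau^{-g}$ is infinitesimal for $g>0$, we get $h-b\in O_M\cap K=O$. So $A+O=K$.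

The map $\varepsilon(\sum c_g\tau^g)=\sum c_g$ is a ring homomorphism $N\to\mathbb Q(\sqrt D)$. On $A$ we have $\sigma(\sum c_g)=\sum\sigma(c_g)=\sum c_{-g}=\sum c_g$, so its values there are in $\mathbb Q$.

The value group of $K$ is that of $M$, because $K$ contains $\tau^g+\tau^{-g}$ for all $g\in G$. The residue field is contained in $\mathbb Q(\sqrt D)$, and for $g\in G$, $g>0$, the element
$$\sqrt D\,\frac{\tau^g-\tau^{-g}}{\tau^g+\tau^{-g}}$$
is fixed by $\sigma$, since numerator difference and $\sqrt D$ both change sign; so it is in $K$, and its residue is $\sqrt D$. For $D=2$ and $G=\mathbb Z$ one recognizes the conic of Section 2, with $X=\frac12(\tau+\tau^{-1})$ and $Y=\frac{\sqrt2}2(\tau-\tau^{-1})$, which satisfy $Y^2=2(X^2-1)$.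

**Example 3: $[k:\mathbb Q]=\infty$, $G\cong\mathbb Z$.** In $\mathbb R((u))$, ordered with $u$ a positive infinitesimal, let
$$T=T_0=2+u,\qquad T_n=2^{1/2^n}(1+u/2)^{1/2^n}\quad(n\ge0),$$
with the binomial series. Then $T_{n+1}^2=T_n$. Let $K=\bigcup_n\mathbb Q(T_n)$ with the induced order. Each $T_n$ is transcendental over $\mathbb Q$, so $\mathbb Q(T_n)$ is a rational function field.

Put $q_n=X^{2^n}-2$, which is irreducible by Eisenstein's criterion. We have $q_n(T_n)=T-2=u$. Since $T_n$ is finite and $q_n(T_n)$ is infinitesimal, the natural valuation restricted to $\mathbb Q(T_n)$ belongs to the place $P_n$ given by $q_n$. So $u$ is a uniformizer at every $P_n$, and $G=\mathbb Z\,v(u)$. The residue field of $P_n$ is generated by the residue $2^{1/2^n}$ of $T_n$, so $k=\mathbb Q(2^{1/2^n}:n\ge0)$, and $[k:\mathbb Q]=\infty$ because $\deg P_n=2^n$.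

The place $P_0$ has degree $1$, so the residue degree of $P_n|P_0$ is $2^n=[\mathbb Q(T_n):\mathbb Q(T)]$. By Fact 4, $P_n$ is the only place above $P_0$. A place of $\mathbb Q(T_{n+1})$ above $P_n$ is above $P_0$, so $P_{n+1}$ is the only place above $P_n$.

Let $A_n$ be the ring of elements of $\mathbb Q(T_n)$ with no pole outside $P_n$. If $f\in A_n$, then the poles of $f$ in $\mathbb Q(T_{n+1})$ lie above $P_n$, so the only possible one is $P_{n+1}$. Thus $A_n\subseteq A_{n+1}$. Put $A=\bigcup_nA_n$. Each $A_n$ is an intersection of valuation rings of $\mathbb Q(T_n)$, so it is normal, and $A$ is normal. An element of $A_n\cap O$ has no poles, so $A\cap O=\mathbb Q$.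

To see $A+O=K$, let $f=a/(q_n^mr)$ with $a,r\in\mathbb Q[X]$, $r$ prime to $q_n$, evaluated at $X=T_n$. Write $1=\lambda q_n^m+\mu r$ and $a\mu=sq_n^m+t$ with $\deg t<\deg q_n^m$. Then
$$f=\frac t{q_n^m}+\Bigl(s+\frac{a\lambda}r\Bigr).$$
The first term has no pole at infinity and no finite pole except $P_n$, so it is in $A_n$. In the second, $s$, $a$ and $\lambda$ take finite values at $T_n$, and $r(T_n)$ is a unit at $P_n$; so it is in $O$.

Finally let $\varepsilon$ be evaluation at $T_n=1$ on $A_n$. It is defined because the elements of $A_n$ have the form $t/q_n^m$ with a polynomial $t$, and $q_n(1)=-1\ne0$. These evaluations are compatible because $T_n=T_{n+1}^2$. So $\varepsilon:A\to\mathbb Q$ is a ring homomorphism, and Lemma 3 gives a normal IP of $K$. In this tower every step $P_{n+1}|P_n$ is unramified, as (3) requires as soon as $d_E\ge4$.
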